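\title{Families in which any $t$ sets share $r$ points}

\begin{abstract}
A family of subsets of $\{1,\dots,n\}$ is $t$-wise $r$-intersecting if any $t$ of its members have at least $r$ common elements. For each $h\ge 0$ with $r+th\le n$, the sets that miss at most $h$ of the first $r+th$ points form such a family. We prove that, for all $t\ge2$ and $r\le n$, the largest of these families is a largest $t$-wise $r$-intersecting family. The same holds for the product measure $\mu_p$ with $p\le\frac12$, and we determine the best value of $h$. The proof is an induction on $n$ in steps of $t$. It combines shifting, repeated exchange arguments that remove one point at a time, and an averaging argument over stars.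
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n,r,t$ be integers with $t\ge2$ and $1\le r\le n$, and write $[n]=\{1,\dots,n\}$. A family $\mathcal F$ of subsets of $[n]$ is \emph{$t$-wise $r$-intersecting} if
\[
|F_1\cap\dots\cap F_t|\ge r\qquad\text{for all }F_1,\dots,F_t\in\mathcal F,
\]
where the $F_i$ need not be distinct. How large can such a family be?

For $r=1$ the answer is $2^{n-1}$: the family contains at most one set from each pair $\{F,[n]\setminus F\}$, and the sets containing the point $1$ attain the bound. For larger $r$ one can fix $r$ points and take the $2^{n-r}$ sets containing them, but there is a more flexible construction. Fix $r+th$ points and allow each set to miss up to $h$ of them. Any $t$ such sets together miss at most $th$ of the fixed points, so at least $r$ points are common to all of them. Thus for every integer $h\ge0$ with $r+th\le n$ the family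
\[
\mathcal F_h=\bigl\{F\subseteq[n] : |F\cap[r+th]|\ge r+(t-1)h\bigr\}
\]
is $t$-wise $r$-intersecting. The value $h=0$ is always admissible and gives the family with $r$ fixed points.

Each increase of $h$ forgives one more missing point at the price of $t$ more points under control, and either effect can win. For instance $|\mathcal F_0|=2^{n-r}$ and $|\mathcal F_1|=(r+t+1)\,2^{n-r-t}$, so $\mathcal F_1$ is larger than $\mathcal F_0$ exactly when $r+t+1>2^t$. For $n=4$ and $t=r=2$ the sizes are $4$ and $5$; for $n=5$, $t=3$, $r=2$ they are $8$ and $6$. Erd\H{o}s and the author of \cite{intersection} conjectured that no $t$-wise $r$-intersecting family is larger than the best of the $\mathcal F_h$. The case $r=1$ is the trivial one above (cf.\ Erd\H{o}s, Ko and Rado), the case $t=2$ follows from a theorem of Katona, and the conjecture has also been proved for $r\le 2^t t/150$. We prove it in full, by an argument that does not rely on these cases.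

\begin{theorem}\label{thm:count}
Let $n\ge2$, $t\ge2$ and $1\le r\le n$. If $\mathcal F\subseteq2^{[n]}$ is $t$-wise $r$-intersecting, then
\[
|\mathcal F|\le\max_{h\ge0,\ r+th\le n}|\mathcal F_h|.
\]
\end{theorem}

The proof works for weighted counting. For $0<p<1$ let
\[
\mu_p(\mathcal F)=\sum_{F\in\mathcal F}p^{|F|}(1-p)^{n-|F|}
\]
be the probability that a random subset of $[n]$, containing each point independently with probability $p$, belongs to $\mathcal F$. Since $\mu_{1/2}(\mathcal F)=|\mathcal F|/2^n$, Theorem~\ref{thm:count} is the case $p=\frac12$ of the next statement, which is sharp because the $\mathcal F_h$ satisfy its hypothesis.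

\begin{theorem}\label{thm:measure}
Let $0<p\le\frac12$, $t\ge2$ and $1\le r\le n$. If $\mathcal F\subseteq2^{[n]}$ is $t$-wise $r$-intersecting, then
\[
\mu_p(\mathcal F)\le\max_{h\ge0,\ r+th\le n}\mu_p(\mathcal F_h).
\]
\end{theorem}

The proof also locates the best $h$.

\begin{theorem}\label{thm:optimal}
Let $\beta=1/p\ge2$ and, for $h\ge1$, with $N=r+th$, put
\[
g_h=\sum_{k=1}^{t-1}(\beta^k-1)\binom{N-k-1}{h-1}\Big/\binom{N-t}{h}.
\]
The maximum in Theorem~\ref{thm:measure} is attained at the largest $h$ with $1\le h\le\frac{n-r}{t}$ and $g_h<1$, and at $h=0$ if there is no such $h$. In particular, if $n\ge r+t$ and $p=\frac12$, then the maximum of $|\mathcal F|$ equals $2^{n-r}$ if and only if $r\le2^t-t-1$.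
\end{theorem}

Section~\ref{sec:good} passes to complements and states the recursion on which everything rests. Sections~\ref{sec:shift} and~\ref{sec:exchange} normalize an extremal family and reduce to $n=r+th$. Section~\ref{sec:two} proves the recursion for $t=2$, where the idea is visible in a few lines, and shows what goes wrong for $t\ge3$; Sections~\ref{sec:chain}--\ref{sec:balance} repair it. Section~\ref{sec:end} finishes the induction.

\section{Unions instead of intersections}\label{sec:good}

Fix $t\ge2$, $r\ge1$ and $0<p\le\frac12$ for the rest of the paper, and put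
\[
u=1-p\ge p,\qquad \beta=1/p\ge2 .
\]
We write $Y+x$ and $Y-x$ for $Y\cup\{x\}$ and $Y\setminus\{x\}$. Tuples of sets may contain repetitions. For a finite set $A$ and a family $\mathcal G\subseteq2^A$ let
\[
\nu_A(\mathcal G)=\sum_{G\in\mathcal G}u^{|G|}p^{|A|-|G|}.
\]
A point present in $G$ has weight $u$ and an absent point has weight $p$. Hence for $y\in A$ and $\mathcal Y\subseteq 2^{A-y}$,
\begin{equation}\label{eq:split}
\nu_A(\mathcal Y)=p\,\nu_{A-y}(\mathcal Y),\qquad \nu_A(\{Y+y:Y\in\mathcal Y\})=u\,\nu_{A-y}(\mathcal Y),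
\end{equation}
and the family of all $Y$ and $Y+y$ with $Y\in\mathcal Y$ has measure $\nu_{A-y}(\mathcal Y)$.

Let $|A|\ge r$. A family $\mathcal P\subseteq2^A$ is \emph{good on $A$} if the union of any $t$ of its members has at most $|A|-r$ elements. A family $\mathcal F\subseteq 2^{[n]}$ is $t$-wise $r$-intersecting if and only if $\mathcal P=\{[n]\setminus F:F\in\mathcal F\}$ is good on $[n]$, and $\mu_p(\mathcal F)=\nu_{[n]}(\mathcal P)$. For $n\ge r$ let $M(n)$ be the maximum of $\nu_{[n]}(\mathcal P)$ over good families on $[n]$. The complements of the members of $\mathcal F_h$ are the sets $G$ with $|G\cap[r+th]|\le h$. The points beyond $r+th$ are free, so by \eqref{eq:split} this family has measure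
\[
a_h=\nu_{[r+th]}\bigl(\{G\subseteq[r+th]:|G|\le h\}\bigr),
\]
which does not depend on $n$. Theorem~\ref{thm:measure} therefore says that
\begin{equation}\label{eq:goal}
M(n)=\max_{0\le h\le(n-r)/t}a_h ,
\end{equation}
and the inequality $\ge$ holds by construction. We gain from complements that sizes now add: $t$ sets of size at most $h$ cover at most $th$ points, with equality only if they are pairwise disjoint $h$-sets.

The right side of \eqref{eq:goal} can change only when $n-r$ reaches a multiple of $t$. We shall show that $M$ has the same property (Lemma~\ref{lem:nondiv}), and that at a multiple of $t$ it obeys the following recursion, which is the core of the paper.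

\begin{proposition}\label{prop:rec}
Let $h\ge1$ and $n=r+th$. There is $\theta\in[0,1]$ such that
\[
M(n)\le M(n-t)+\theta\,(a_h-a_{h-1}).
\]
\end{proposition}

So $M$ grows from $n-t$ to $n$ by at most the positive part of $a_h-a_{h-1}$. This yields \eqref{eq:goal} once we know that the sequence $a_0,a_1,\dots$ cannot rise after it has stopped rising (Lemma~\ref{lem:unimodal}).

\section{Shifting}\label{sec:shift}

A family is \emph{down-closed} if it contains all subsets of its members. A family $\mathcal P\subseteq2^{[n]}$ is \emph{right-shifted in $[n]$} if $G-x+y\in\mathcal P$ whenever $G\in\mathcal P$, $x<y\le n$, $x\in G$ and $y\notin G$. Right-shiftedness will always be used in the same way: if two sets of a tuple share a point $x$ and a larger point $y$ is not covered, then replacing $x$ by $y$ in one of the two sets enlarges the union by one.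

\begin{lemma}\label{lem:shift}
For $n\ge r$ there is a good family $\mathcal P$ on $[n]$ with $\nu_{[n]}(\mathcal P)=M(n)$ that is down-closed and right-shifted in $[n]$.
\end{lemma}

\begin{proof}
The family of all subsets of members of a good family is good, and every set has positive weight, so every good family of maximum measure is down-closed. For $x<y$ let $S_{xy}(\mathcal P)$ arise from $\mathcal P$ by replacing each $G\in\mathcal P$ with $x\in G$, $y\notin G$, $G-x+y\notin\mathcal P$ by $G-x+y$. The replacement is injective, produces only sets outside $\mathcal P$, and preserves sizes, so it preserves the measure.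

We show that $S_{xy}(\mathcal P)$ is good if $\mathcal P$ is. Let $G_1',\dots,G_t'\in S_{xy}(\mathcal P)$ have union $U'$. Call $G_i'$ \emph{new} if $G_i'\notin\mathcal P$ and \emph{old} otherwise. A new $G_i'$ contains $y$ but not $x$, and $G_i=G_i'-y+x\in\mathcal P$. An old $G_i'$ that contains $x$ but not $y$ was not moved, so $G_i'-x+y\in\mathcal P$. If all $G_i'$ are old there is nothing to prove, so let $G_1'$ be new. Replace every new $G_i'$ by $G_i$ and let $U$ be the resulting union of $t$ members of $\mathcal P$; then $U\supseteq(U'-y)+x$ and $|U|\le n-r$. If $x\notin U'$, this gives $|U'|\le|U|$. If $x\in U'$ and some old set contains $y$, then $U\supseteq U'$. If $x\in U'$ and no old set contains $y$, then $x$ lies in an old set $G_j'$ with $y\notin G_j'$; replacing $G_j'$ by $G_j'-x+y\in\mathcal P$ as well gives a union that contains $y$, contains $x\in G_1$, and hence contains $U'$. In all cases $|U'|\le n-r$.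

Start from a good family of maximum measure and apply operations $S_{xy}$ as long as one of them changes the family. Each change increases the bounded integer $\sum_{G\in\mathcal P}\sum_{x\in G}x$, so the process stops, at a right-shifted good family of maximum measure.
\end{proof}

\section{The exchange at the last point}\label{sec:exchange}

Let $n>r$, put $m=n-r$, and fix $\mathcal P$ as in Lemma~\ref{lem:shift}. If $\mathcal P$ consisted of pairs $Y,Y+n$ with $Y\subseteq[n-1]$, the point $n$ would be irrelevant and we could delete it. The obstacles are the \emph{critical} sets: the sets $Y\subseteq[n-1]$ with $Y\in\mathcal P$ and $Y+n\notin\mathcal P$. A critical set can be removed as an obstacle in two ways, by deleting it or by adding $Y+n$. Adding $Y+n$ is harmful only if $Y$ lies in a tuple that already covers $m$ points of $[n-1]$, and such tuples are rigid.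

\begin{lemma}\label{lem:tight}
Let $Y_1,\dots,Y_t\in\mathcal P$ be subsets of $[n-1]$ whose union has $m$ elements. Then all $Y_j$ are critical and they are pairwise disjoint, so $\sum_j|Y_j|=m$.
\end{lemma}

\begin{proof}
If $Y_j+n\in\mathcal P$, replacing $Y_j$ by $Y_j+n$ gives a union of size $m+1$. If $x\in Y_i\cap Y_j$ with $i\ne j$, then $Y_i-x+n\in\mathcal P$ by right-shiftedness, and replacing $Y_i$ by this set again gives a union of size $m+1$. Both contradict goodness.
\end{proof}

The average size in such a tuple is $m/t$. Call a critical set \emph{small} if its size is less than $m/t$ and \emph{large} if its size exceeds $m/t$. A tuple as in Lemma~\ref{lem:tight} that contains a small set also contains a large one, and conversely, so we may promote one kind at the cost of the other. Let $\mathcal P^+$ arise from $\mathcal P$ by adding $Y+n$ for every small critical $Y$ and deleting all large critical sets, and let $\mathcal P^-$ arise by adding $Y+n$ for every large critical $Y$ and deleting all small critical sets.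

\begin{lemma}\label{lem:exchange}
The families $\mathcal P^+$ and $\mathcal P^-$ are good, and $\nu_{[n]}(\mathcal P^+)=M(n)$.
\end{lemma}

\begin{proof}
Let $G_1,\dots,G_t\in\mathcal P^+$, at least one of them not in $\mathcal P$, and put $Y_j=G_j-n$. Then $Y_j\in\mathcal P$ because $\mathcal P$ is down-closed, so $|\bigcup Y_j|\le m$. Suppose that $|\bigcup Y_j|=m$. By Lemma~\ref{lem:tight} all $Y_j$ are critical and $\sum|Y_j|=m$. But for a large critical $Y$ neither $Y$ nor $Y+n$ is in $\mathcal P^+$, so no $Y_j$ is large, while the added set has a small $Y_j$; thus $\sum|Y_j|<m$, a contradiction. Hence $|\bigcup Y_j|\le m-1$ and $|\bigcup G_j|\le m$. For $\mathcal P^-$ the same steps give that no $Y_j$ is small and one is large, so that $\sum|Y_j|>m$, again a contradiction.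

Let $\sigma$ and $\lambda$ be the $\nu_{[n-1]}$-measures of the small and the large critical sets. By \eqref{eq:split} the passage to $\mathcal P^+$ changes the measure by $u\sigma-p\lambda$ and the passage to $\mathcal P^-$ changes it by $u\lambda-p\sigma$. Both numbers are at most $0$ by maximality, and their sum is $(u-p)(\sigma+\lambda)\ge0$ since $u\ge p$. So both are $0$.
\end{proof}

\begin{lemma}\label{lem:nondiv}
If $n>r$ and $t\nmid n-r$, then $M(n)=M(n-1)$.
\end{lemma}

\begin{proof}
If $\mathcal P'$ is good on $[n-1]$, then $\{Y,Y+n:Y\in\mathcal P'\}$ is good on $[n]$ and has the same measure, so $M(n)\ge M(n-1)$. Conversely, no critical set has size $m/t$, so $\mathcal P^+=\{Y,Y+n:Y\in\mathcal P'\}$ for some $\mathcal P'\subseteq2^{[n-1]}$. If $Y_1,\dots,Y_t\in\mathcal P'$, then $Y_1+n,Y_2,\dots,Y_t\in\mathcal P^+$, so $|\bigcup Y_j|\le m-1=(n-1)-r$. Thus $\mathcal P'$ is good on $[n-1]$ and $M(n)=\nu_{[n-1]}(\mathcal P')\le M(n-1)$.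
\end{proof}

From now until the end of Section~\ref{sec:balance} we prove Proposition~\ref{prop:rec}, so
\[
n=r+th,\qquad h\ge1,\qquad m=th,\qquad M'=M(n-t).
\]
None of $n-1,\dots,n-t+1$ is congruent to $r$ modulo $t$, so Lemma~\ref{lem:nondiv} gives
\begin{equation}\label{eq:flat}
M(n-1)=M(n-2)=\dots=M(n-t+1)=M'.
\end{equation}
The critical sets of size exactly $h$ survive the exchange. Let $\mathcal H$ be the family of these sets, let $\mathcal Q=\{Y\subseteq[n-1]:Y,\,Y+n\in\mathcal P^+\}$, and let $\mathcal K=\mathcal Q\cup\mathcal H$. Then $\mathcal Q\cap\mathcal H=\emptyset$ and $\mathcal P^+=\{Y,Y+n:Y\in\mathcal Q\}\cup\mathcal H$, so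
\begin{equation}\label{eq:M}
M(n)=\nu_{[n-1]}(\mathcal Q)+p\,\nu_{[n-1]}(\mathcal H).
\end{equation}
In terms of $\mathcal P$, with $Y$ ranging over subsets of $[n-1]$,
\begin{align*}
\mathcal Q&=\{Y:|Y|<h,\ Y\in\mathcal P\}\cup\{Y:|Y|\ge h,\ Y+n\in\mathcal P\},\\
\mathcal K&=\{Y:|Y|\le h,\ Y\in\mathcal P\}\cup\{Y:|Y|>h,\ Y+n\in\mathcal P\}.
\end{align*}
Both families are right-shifted in $[n-1]$, because a shift preserves size and each of the conditions $Y\in\mathcal P$ and $Y+n\in\mathcal P$. Both are down-closed, because each of these conditions passes to subsets and the second implies the first. Moreover, if $Z\in\mathcal K$, $|Z|=h$ and $z\in Z$, then $Z-z\in\mathcal Q$. The family $\mathcal H$, a difference of two right-shifted families, need not be right-shifted; this will matter. Finally, a member $G$ of $\mathcal Q$ may be replaced by $G+n$ inside the good family $\mathcal P^+\supseteq\mathcal K$, so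
\begin{equation}\label{eq:save}
G_1,\dots,G_t\in\mathcal K,\ \text{some }G_i\in\mathcal Q\quad\Longrightarrow\quad\Bigl|\bigcup G_i\Bigr|\le th-1 .
\end{equation}

The family $\{G\subseteq[n]:|G|\le h\}$ of measure $a_h$ will serve as the \emph{model}. For it $\mathcal Q$ consists of all subsets of $[n-1]$ of size at most $h-1$, and $\mathcal H$ consists of all $h$-subsets of $[n-1]$.

\section{The case of two sets, and why it does not extend}\label{sec:two}

By \eqref{eq:save} the family $\mathcal Q$ is good on $[n-1]$, and it stays good when we add members of $\mathcal H$ as long as no $t$ of the added sets are pairwise disjoint. The simplest choice is a star. For $x\in[n-1]$ the family $\mathcal Q\cup\{Z\in\mathcal H:x\in Z\}$ is good on $[n-1]$: a tuple with a member in $\mathcal Q$ covers at most $th-1$ points by \eqref{eq:save}, and $t$ sets of size $h$ through $x$ cover at most $th-t+1\le th-1$ points. So its measure is at most $M(n-1)=M'$. Each $Z\in\mathcal H$ lies in $h$ of the $n-1$ stars, so averaging over $x$ gives $\nu_{[n-1]}(\mathcal Q)+\frac h{n-1}\nu_{[n-1]}(\mathcal H)\le M'$,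 and with \eqref{eq:M},
\begin{equation}\label{eq:naive}
M(n)\le M'+\Bigl(p-\frac h{n-1}\Bigr)\nu_{[n-1]}(\mathcal H).
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:rec} for $t=2$]
Let $\mathcal Q^0$ and $\mathcal H^0$ be the families of the model, so that $a_h=\nu_{[n-1]}(\mathcal Q^0)+p\,\nu_{[n-1]}(\mathcal H^0)$. The family $\mathcal Q^0\cup\{Z\in\mathcal H^0:x\in Z\}$ consists of the sets $Y\subseteq[n-1]$ with $|Y-x|\le h-1$. The set $[n-1]-x$ has $n-2=r+2(h-1)$ points, so this family has measure exactly $a_{h-1}$. Averaging over $x$ as before,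
\[
a_h-a_{h-1}=\Bigl(p-\frac h{n-1}\Bigr)\nu_{[n-1]}(\mathcal H^0).
\]
All $h$-sets have the same weight, so \eqref{eq:naive} is the claim with $\theta=|\mathcal H|/\binom{n-1}h$.
\end{proof}

For example, let $t=r=2$, $n=4$, $h=1$, $p=\frac12$. Then $M'=M(2)=\frac14$, since only $\emptyset$ is allowed on two points; $\mathcal H$ consists of at most three singletons of weight $\frac18$; and \eqref{eq:naive} gives $M(4)\le\frac14+(\frac12-\frac13)\cdot\frac38=\frac5{16}=a_1$.

Inequality \eqref{eq:naive} is true for every $t$ but too weak for $t\ge3$. Take $t=3$, $h=1$, $p=\frac12$, so $n=r+3$ and $M'=2^{-r}$. With $|\mathcal H|\le r+2$ it yields $M(n)\le(r+8)\,2^{-r-3}$, whereas $\max(a_0,a_1)=\max(8,r+4)\,2^{-r-3}$. The loss is visible in the model: a star covers at most $th-t+1$ points, which is $t-2$ fewer than goodness on $[n-1]$ allows. The star argument is tight on a ground set of $n-t+1$ points, where the allowed union size is exactly $th-t+1$, and by \eqref{eq:flat} the bound $M'$ is still available there. So we must first move $\mathcal Q$ from $[n-1]$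 to $[n-t+1]$, deleting $t-2$ more points, and keep an account of the measure gained on the way.

\section{Deleting $t-2$ further points}\label{sec:chain}

For $1\le k\le t-1$ put
\[
X_k=[n-k],\qquad y_k=n-k=\max X_k,\qquad \nu_k=\nu_{X_k},
\]
\[
\mathcal H_k=\mathcal H\cap2^{X_k},\qquad \mathcal L_k=\{Z\in\mathcal K:|Z|=h,\ Z\subseteq X_k\}\supseteq\mathcal H_k .
\]
We carry $\mathcal L_k$ along instead of $\mathcal H_k$ because $\mathcal L_k$ is right-shifted in $X_k$. The \emph{excess} of a tuple $G_1,\dots,G_t$ is $e=\sum|G_i|-|\bigcup G_i|\ge0$; if $d$ of the sets share a point, then $e\ge d-1$.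

To find the right invariant, look at the model. A tuple with $q$ sets of size at most $h-1$, the others of size $h$, and excess $e$ covers at most $th-(q+e)$ points: each member of $\mathcal Q$ and each unit of excess saves one point. For a general family, \eqref{eq:save} guarantees only the first point of this saving. We construct families $\mathcal Q_k$ on $X_k$ for which the first $k$ points are guaranteed.

\begin{lemma}\label{lem:chain}
There are families $\mathcal Q_k\subseteq2^{X_k}$ $(1\le k\le t-1)$ with $\mathcal Q=\mathcal Q_1\supseteq\mathcal Q_2\supseteq\dots\supseteq\mathcal Q_{t-1}$, in particular $\mathcal Q_k\cap\mathcal H=\emptyset$, such that the following hold.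
\begin{enumerate}
\item[(a)] $\mathcal Q_k$ is down-closed and right-shifted in $X_k$, and $Z-z\in\mathcal Q_k$ whenever $Z\in\mathcal L_k$ and $z\in Z$.
\item[(b)] If $G_1,\dots,G_t\in\mathcal Q_k\cup\mathcal L_k$ have excess $e$ and at least $q$ of the indices $i$ have $G_i\in\mathcal Q_k$, then $|\bigcup G_i|\le th-\min(k,q+e)$.
\item[(c)] For $k\le t-2$, \ $\nu_{k+1}(\mathcal Q_{k+1})\ge\nu_k(\mathcal Q_k)+\nu_k(\mathcal H_k)-p\,\nu_{k+1}(\mathcal H_{k+1})$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $k=1$, part (a) was noted in Section~\ref{sec:exchange}. Part (b) is \eqref{eq:save} if some $G_i\in\mathcal Q$; otherwise $q=0$, all sets have size $h$, and the union has $th-e$ points.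

\emph{Construction.} Let $k\le t-2$, let $\mathcal Q_k$ satisfy (a) and (b), and put $y=y_k$. We repeat the exchange of Section~\ref{sec:exchange} at the point $y$. Sort the subsets $Y$ of $X_{k+1}=X_k-y$ into the disjoint classes
\begin{align*}
\mathcal A&=\{Y:Y+y\in\mathcal Q_k\},\\
\mathcal B&=\{Y:Y+y\in\mathcal L_k\setminus\mathcal Q_k\},\\
\mathcal C&=\{Y\in\mathcal Q_k:Y+y\notin\mathcal Q_k\cup\mathcal L_k\}.
\end{align*}
By (a), $\mathcal A$ and $\mathcal B$ are contained in $\mathcal Q_k$, so $\mathcal Q_k\cap2^{X_{k+1}}=\mathcal A\cup\mathcal B\cup\mathcal C$. All members of $\mathcal B$ have size $h-1$. Let $\mathcal C_s$ and $\mathcal C_l$ consist of the members of $\mathcal C$ of size $<h$ and of size $\ge h$. We keep $\mathcal A$, $\mathcal B$ and the heavier part of $\mathcal C$: put $\mathcal Q_{k+1}=\mathcal A\cup\mathcal B\cup\mathcal C_s$ (\emph{option s}) if $\nu_{k+1}(\mathcal C_s)\ge\nu_{k+1}(\mathcal C_l)$, and $\mathcal Q_{k+1}=\mathcal A\cup\mathcal B\cup\mathcal C_l$ (\emph{option l}) otherwise. Then $\mathcal Q_{k+1}\subseteq\mathcal Q_k$.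

\emph{Part (a).} If $Z\in\mathcal L_{k+1}$ and $z\in Z$, then $Z-z+y\in\mathcal L_k$ by right-shiftedness, so $Z-z\in\mathcal A\cup\mathcal B\subseteq\mathcal Q_{k+1}$. For the other two properties we describe $\mathcal Q_{k+1}$ by size. For $Y\subseteq X_{k+1}$, membership in $\mathcal Q_{k+1}$ is equivalent to
\[
\begin{array}{l|ll}
&|Y|<h&|Y|\ge h\\ \hline
\text{option s}&Y\in\mathcal Q_k&Y+y\in\mathcal Q_k\\
\text{option l}&Y+y\in\mathcal Q_k\cup\mathcal L_k&Y\in\mathcal Q_k
\end{array}
\]
Each of the four conditions is preserved by shifts inside $X_{k+1}$, since $\mathcal Q_k$ and $\mathcal L_k$ are right-shifted, and shifts preserve size. So $\mathcal Q_{k+1}$ is right-shifted in $X_{k+1}$. Now let $Y'\subsetneq Y\in\mathcal Q_{k+1}$. In option s: if $|Y|<h$, then $Y'\in\mathcal Q_k$ and $|Y'|<h$; if $|Y|\ge h$, then $Y'+y\subseteq Y+y\in\mathcal Q_k$, so $Y'\in\mathcal A$. In option l, choose $z\in Y\setminus Y'$. If $|Y|<h$, then $Y+y\in\mathcal Q_k\cup\mathcal L_k$, so $(Y+y)-z\in\mathcal Q_k$ by (a). If $|Y|\ge h$, then $Y\in\mathcal Q_k$, so $Y-z+y\in\mathcal Q_k$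 by right-shiftedness. Either way $Y'+y\subseteq Y-z+y\in\mathcal Q_k$, so $Y'\in\mathcal A$. Thus $\mathcal Q_{k+1}$ is down-closed.

\emph{Part (b).} Let $G_1,\dots,G_t\in\mathcal Q_{k+1}\cup\mathcal L_{k+1}$ have excess $e$. It suffices to treat the case where $q$ is the exact number of $i$ with $G_i\in\mathcal Q_{k+1}$. Since $\mathcal Q_{k+1}\subseteq\mathcal Q_k$ and $\mathcal L_{k+1}\subseteq\mathcal L_k$, part (b) for $k$ bounds the union by $th-\min(k,q+e)$. If $q+e\le k$ this is the claim. Let $q+e\ge k+1$ and suppose that the union has exactly $th-k$ points. The point $y$ is not covered. In the first three cases below we change one $G_i$ so that the union gains $y$ and loses nothing. The new tuple lies in $\mathcal Q_k\cup\mathcal L_k$, covers $th-k+1$ points, and has $q'$ members in $\mathcal Q_k$ and excess $e'$ with $q'+e'\ge k$; this contradicts (b) for $k$.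
\begin{itemize}
\item $e\ge1$. Some $x$ lies in $G_i\cap G_j$ with $i\ne j$. Replace $G_i$ by $G_i-x+y$, which lies in $\mathcal Q_k$ if $G_i\in\mathcal Q_k$ and in $\mathcal L_k$ if $G_i\in\mathcal L_k$. Then $q'\ge q$ and $e'=e-1$.
\item $e=0$ and some $G_i\in\mathcal A$. Replace $G_i$ by $G_i+y\in\mathcal Q_k$. Then $q'\ge q\ge k+1$.
\item $e=0$ and some $G_i\in\mathcal B$. Replace $G_i$ by $G_i+y\in\mathcal L_k$. Then $q'\ge q-1\ge k$.
\item $e=0$ and no $G_i$ lies in $\mathcal A\cup\mathcal B$. Then $\sum|G_i|=th-k$; the $q\ge k+1$ members of $\mathcal Q_{k+1}$ lie in the retained part of $\mathcal C$, and the other $t-q$ sets have size $h$. In option s this gives $\sum|G_i|\le th-q\le th-k-1$, and in option l it gives $\sum|G_i|\ge th$. Both are contradictions.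
\end{itemize}
The last case is the reason why only one of $\mathcal C_s$ and $\mathcal C_l$ is kept.

\emph{Part (c).} The family $\mathcal Q_k$ consists of $\mathcal A\cup\mathcal B\cup\mathcal C$ and the sets $Y+y$ with $Y\in\mathcal A$, so by \eqref{eq:split}
\[
\nu_k(\mathcal Q_k)=\nu_{k+1}(\mathcal A)+p\,\nu_{k+1}(\mathcal B)+p\,\nu_{k+1}(\mathcal C).
\]
The retained part of $\mathcal C$ has at least half the measure of $\mathcal C$, and $\frac12\ge p$. Hence
\[
\nu_{k+1}(\mathcal Q_{k+1})\ge\nu_{k+1}(\mathcal A)+\nu_{k+1}(\mathcal B)+\tfrac12\nu_{k+1}(\mathcal C)\ge\nu_k(\mathcal Q_k)+u\,\nu_{k+1}(\mathcal B).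
\]
Since $\mathcal H_k\subseteq\mathcal L_k\setminus\mathcal Q_k$, the class $\mathcal B$ contains $\mathcal B'=\{Y:Y+y\in\mathcal H_k\}$, and splitting $\mathcal H_k$ at $y$ gives $\nu_k(\mathcal H_k)=p\,\nu_{k+1}(\mathcal H_{k+1})+u\,\nu_{k+1}(\mathcal B')$. So $u\,\nu_{k+1}(\mathcal B)\ge\nu_k(\mathcal H_k)-p\,\nu_{k+1}(\mathcal H_{k+1})$.
\end{proof}

\section{A weight on the $h$-sets}\label{sec:weight}

We now run the star argument at the end of the chain. Put
\[
A=X_{t-1}=[n-t+1],\qquad b=|A|=r+th-t+1,\qquad S=[n-1]\setminus A=\{y_1,\dots,y_{t-2}\},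
\]
\[
\mathcal D=\mathcal H_{t-1}=\{Z\in\mathcal H:Z\subseteq A\},\qquad \varepsilon=1-\beta^{t-1}\frac hb,\qquad v=u^hp^{\,n-1-h}.
\]
For an $h$-set $Z\subseteq[n-1]$ that meets $S$ let $\kappa(Z)=\min\{k:y_k\in Z\}$, so that $y_{\kappa(Z)}$ is the largest element of $Z$. There are $\binom{n-k-1}{h-1}$ sets with $\kappa(Z)=k$. Define the \emph{weight} of an $h$-set $Z\subseteq[n-1]$ by
\[
w(Z)=\begin{cases}\varepsilon&\text{if }Z\subseteq A,\\[2pt] -\bigl(\beta^{\kappa(Z)}-1\bigr)&\text{if }Z\cap S\ne\emptyset,\end{cases}
\]
and put $W=\sum_{k=1}^{t-2}(\beta^k-1)\binom{n-k-1}{h-1}$, so that the total weight of all $h$-subsets of $[n-1]$ is $\varepsilon\binom bh-W$.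

\begin{lemma}\label{lem:weight}
We have
\begin{equation}\label{eq:main}
M(n)\le M'+pv\sum_{Z\in\mathcal H}w(Z)
\end{equation}
and
\begin{equation}\label{eq:identity}
a_h-a_{h-1}=pv\Bigl[\varepsilon\binom bh-W\Bigr]=pv\Bigl[\binom{n-t}h-\sum_{k=1}^{t-1}(\beta^k-1)\binom{n-k-1}{h-1}\Bigr].
\end{equation}
\end{lemma}

\begin{proof}
For a family $\mathcal G$ of $h$-subsets of $[n-1]$ put $\mathcal G_k=\mathcal G\cap2^{X_k}$ and
\[
\Phi(\mathcal G)=p\,\nu_1(\mathcal G_1)-\sum_{k=1}^{t-2}\bigl(\nu_k(\mathcal G_k)-p\,\nu_{k+1}(\mathcal G_{k+1})\bigr)-\frac hb\,\nu_{t-1}(\mathcal G_{t-1}).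
\]
We show that $\Phi(\mathcal G)=pv\sum_{Z\in\mathcal G}w(Z)$, that $M(n)\le M'+\Phi(\mathcal H)$, and that the model gives equality.

\emph{Evaluation of $\Phi$.} The quantity $\Phi$ is a sum of contributions of single sets. A set $Z\subseteq X_k$ contributes $u^hp^{\,n-k-h}=vp^{1-k}$ to $\nu_k(\mathcal G_k)$. If $Z\subseteq X_{k+1}$, its contribution to the $k$th term of the sum is $vp^{1-k}-p\cdot vp^{-k}=0$. So a set $Z\subseteq A$ contributes $pv-\frac hbvp^{2-t}=pv\,\varepsilon$ to $\Phi$. If $Z$ meets $S$ and $\kappa(Z)=\kappa$, then $Z\subseteq X_k$ exactly when $k\le\kappa$; only the term $k=\kappa$ of the sum is nonzero, and $Z$ contributes $pv-vp^{1-\kappa}=-pv(\beta^\kappa-1)$.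

\emph{The inequality.} For $x\in A$ let $\mathcal X_x=\mathcal Q_{t-1}\cup\{Z\in\mathcal D:x\in Z\}$, a disjoint union. Take $t$ members of $\mathcal X_x$, exactly $q$ of them in $\mathcal Q_{t-1}$. The other $t-q$ share $x$, so $e\ge t-q-1$ and $q+e\ge t-1$. By Lemma~\ref{lem:chain}(b) the union has at most $th-t+1=b-r$ points. So $\mathcal X_x$ is good on $A$, and $\nu_{t-1}(\mathcal X_x)\le M(n-t+1)=M'$ by \eqref{eq:flat}. Each $Z\in\mathcal D$ lies in $\mathcal X_x$ for $h$ of the $b$ points $x$, so averaging gives
\[
\nu_{t-1}(\mathcal Q_{t-1})+\frac hb\,\nu_{t-1}(\mathcal H_{t-1})\le M'.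
\]
Summing Lemma~\ref{lem:chain}(c) over $k=1,\dots,t-2$ gives
\[
\nu_1(\mathcal Q_1)\le\nu_{t-1}(\mathcal Q_{t-1})-\sum_{k=1}^{t-2}\bigl(\nu_k(\mathcal H_k)-p\,\nu_{k+1}(\mathcal H_{k+1})\bigr).
\]
Inserting both bounds into \eqref{eq:M} yields $M(n)\le M'+\Phi(\mathcal H)$.

\emph{The identity.} Let $\mathcal Q_k^0$ be the family of subsets of $X_k$ of size at most $h-1$, let $\mathcal H^0$ be the family of all $h$-subsets of $[n-1]$, and let $\mathcal E_{k+1}$ be the family of $(h-1)$-subsets of $X_{k+1}$. Splitting at $n$ gives $a_h=\nu_1(\mathcal Q_1^0)+p\,\nu_1(\mathcal H_1^0)$. Splitting at $y_k$, a subset of $X_{k+1}$ of size at most $h-2$ occurs in $\mathcal Q_k^0$ with and without $y_k$, and one of size $h-1$ only without it. Hence $\nu_{k+1}(\mathcal Q^0_{k+1})=\nu_k(\mathcal Q_k^0)+u\,\nu_{k+1}(\mathcal E_{k+1})$, while $\nu_k(\mathcal H_k^0)=p\,\nu_{k+1}(\mathcal H^0_{k+1})+u\,\nu_{k+1}(\mathcal E_{k+1})$. So Lemma~\ref{lem:chain}(c) holds with equality for these families. Finally, $\mathcal Q^0_{t-1}\cup\{Z\in\mathcal H^0_{t-1}:x\in Z\}$ is the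 family of $Y\subseteq A$ with $|Y-x|\le h-1$, and $|A-x|=r+t(h-1)$, so its measure is $a_{h-1}$ for every $x\in A$. The three steps above thus become equalities and give $a_h=a_{h-1}+\Phi(\mathcal H^0)$, which is the first form of \eqref{eq:identity}. For the second, $b-1=n-t$, so $\frac hb\binom bh=\binom{n-t}{h-1}$ and $\binom bh=\binom{n-t}h+\binom{n-t}{h-1}$, whence $\varepsilon\binom bh=\binom{n-t}h-(\beta^{t-1}-1)\binom{n-t}{h-1}$; the last term is the term $k=t-1$ of the sum.
\end{proof}

The identity \eqref{eq:identity} involves only the numbers $a_h$, and it holds for every $h\ge1$ with $n=r+th$.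

\section{Balancing positive and negative weights}\label{sec:balance}

By Lemma~\ref{lem:weight}, Proposition~\ref{prop:rec} follows once we find $\theta\in[0,1]$ with
\begin{equation}\label{eq:want}
\sum_{Z\in\mathcal H}w(Z)\le\theta\Bigl[\varepsilon\binom bh-W\Bigr].
\end{equation}
The case $t=2$ was settled in Section~\ref{sec:two}, so let $t\ge3$. If $\varepsilon\le0$, no weight is positive and $\theta=0$ works. So assume
\[
\varepsilon>0,\qquad\text{that is,}\qquad b>\beta^{t-1}h .
\]
Since $\beta\ge 2$ and $2^{t-1}-t\ge1$ for $t\ge3$, this forces $r=b-th+t-1>(2^{t-1}-t)h+t-1\ge t$, so $r\ge t+1$.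

Now the sets inside $A$ have positive weight and the sets meeting $S$ have negative weight, and we must rule out that $\mathcal H$ takes many of the former and few of the latter. The points of $S$ are larger than those of $A$, so moving points of a set $Z\in\mathcal D$ into $S$ keeps it in $\mathcal K$. If the moved sets always stayed in $\mathcal H$, a double count would show that $\mathcal H$ is at least as dense among the sets meeting $S$ as inside $A$, and \eqref{eq:want} would follow with $\theta=|\mathcal D|/\binom bh$. But a moved set may fall into $\mathcal Q$. To handle this we use the maximality of $\mathcal P^+$ once more, now within $\mathcal H$. A \emph{full tuple} is a $t$-tuple of pairwise disjoint members of $\mathcal H$; it covers $th$ points.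

\begin{lemma}\label{lem:full}
Let $\mathcal U,\mathcal V\subseteq\mathcal H$ be disjoint, and suppose that every full tuple containing a member of $\mathcal U$ contains a member of $\mathcal V$. Then $|\mathcal U|\le|\mathcal V|$.
\end{lemma}

\begin{proof}
We claim that $(\mathcal P^+\setminus\mathcal V)\cup\{Z+n:Z\in\mathcal U\}$ is good. Take members $G_1,\dots,G_t$, at least one of them of the form $Z+n$ with $Z\in\mathcal U$, and put $Y_j=G_j-n\in\mathcal K$. It suffices to show $|\bigcup Y_j|\le th-1$. If some $Y_j\in\mathcal Q$, this is \eqref{eq:save}. Otherwise all $Y_j$ lie in $\mathcal H$, and none lies in $\mathcal V$: either $G_j=Y_j\notin\mathcal V$, or $G_j=Y_j+n$ with $Y_j\in\mathcal U$. If they covered $th$ points, they would form a full tuple with a member in $\mathcal U$ and none in $\mathcal V$. This proves the claim. All members of $\mathcal H$ have $\nu_1$-weight $v$, so the measure changes by $v(u|\mathcal U|-p|\mathcal V|)$, which is at most $0$ by Lemma~\ref{lem:exchange}. Since $p\le u$, we get $|\mathcal U|\le|\mathcal V|$.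
\end{proof}

\begin{example}\label{ex:three}
Let $t=3$ and $h=1$, so $n=r+3$, $A=[r+1]$ and $S=\{y\}$ with $y=r+2$. The singletons in $A$ have weight $\varepsilon$ and $\{y\}$ has weight $-(\beta-1)$. If $\mathcal D=\emptyset$, take $\theta=0$. Otherwise $\{y\}\in\mathcal K$ by right-shiftedness. If $\{y\}\in\mathcal H$, then $\sum_{\mathcal H}w=\varepsilon|\mathcal D|-(\beta-1)\le\theta[\varepsilon b-(\beta-1)]$ with $\theta=|\mathcal D|/b$. If $\{y\}\in\mathcal Q$, then $\mathcal H=\mathcal D$, and there is no full tuple $\{z_1\},\{z_2\},\{z_3\}$, since $\{y\},\{z_2\},\{z_3\}$ would violate \eqref{eq:save}. Lemma~\ref{lem:full} with $\mathcal U=\mathcal D$ and $\mathcal V=\emptyset$ then gives $\mathcal D=\emptyset$, so this case does not occur.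
\end{example}

In general both behaviors can be mixed, and we split $\mathcal D$ accordingly. Let $\mathcal D^*$ be the family of $Z\in\mathcal D$ for which there are $C\subseteq Z$ and $Y\subseteq S$ with $|C|=|Y|\ge1$ and $(Z\setminus C)\cup Y\in\mathcal Q$. Put
\[
\mathcal D^\circ=\mathcal D\setminus\mathcal D^*,\qquad\theta=|\mathcal D^\circ|\Big/\binom bh\in[0,1].
\]
If $Z\in\mathcal D^\circ$, $C\subseteq Z$, $Y\subseteq S$ and $|C|=|Y|\ge1$, then $(Z\setminus C)\cup Y$ arises from $Z$ by $|C|$ shifts, so it lies in $\mathcal K$; it is not in $\mathcal Q$, so it lies in $\mathcal H$.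

\subsection*{Paying for $\mathcal D^\circ$}
Let $G\subseteq[n-1]$ be an $h$-set with $i=|G\cap S|\ge1$. Then $|A\setminus G|=b-h+i$. Let $f(G)\in[0,1]$ be the fraction of the $i$-subsets $C$ of $A\setminus G$ for which $(G\cap A)\cup C\in\mathcal D^\circ$. It measures how much of $G$ is accounted for by $\mathcal D^\circ$. If $f(G)>0$, then $G=(Z\setminus C)\cup(G\cap S)$ for some $Z\in\mathcal D^\circ$ and $C\subseteq Z$, so $G\in\mathcal H$.

Fix $Y\subseteq S$ with $1\le|Y|=i\le h$. The pairs $(G,C)$ with $G\cap S=Y$ and $(G\cap A)\cup C\in\mathcal D^\circ$ correspond bijectively to the pairs $(Z,C)$ with $Z\in\mathcal D^\circ$ and $C$ an $i$-subset of $Z$. Using $\binom bh\binom hi=\binom b{h-i}\binom{b-h+i}i$, both sides being $\frac{b!}{(b-h)!\,(h-i)!\,i!}$, we obtain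
\[
\sum_{G\cap S=Y}f(G)=|\mathcal D^\circ|\binom hi\Big/\binom{b-h+i}i=\theta\binom b{h-i}.
\]
There are $\binom b{h-i}$ sets $G$ with $G\cap S=Y$, so $f$ has average $\theta$ on them. As $\kappa(G)$ depends only on $G\cap S$, summing over $Y$ gives $\sum_G(\beta^{\kappa(G)}-1)f(G)=\theta W$, where $G$ runs over all $h$-sets meeting $S$ or, equally, over $\mathcal H_S=\{G\in\mathcal H:G\cap S\ne\emptyset\}$, because $f$ vanishes outside $\mathcal H$. Writing $1=f(G)+(1-f(G))$ and using $\beta^{\kappa(G)}-1\ge1$, we get
\begin{equation}\label{eq:negative}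
\sum_{G\in\mathcal H_S}\bigl(\beta^{\kappa(G)}-1\bigr)\ge\theta W+\sum_{G\in\mathcal H_S}\bigl(1-f(G)\bigr).
\end{equation}

\subsection*{Paying for $\mathcal D^*$}
The term $\theta W$ balances the positive weight $\varepsilon|\mathcal D^\circ|=\theta\,\varepsilon\binom bh$. The remaining positive weight $\varepsilon|\mathcal D^*|$ must be covered by the last sum in \eqref{eq:negative}. So we need at least $|\mathcal D^*|$ sets $G\in\mathcal H_S$ with $1-f(G)\ge\varepsilon$. Lemma~\ref{lem:full} produces them if every full tuple through $\mathcal D^*$ contains one. As in Example~\ref{ex:three}, a full tuple through $\mathcal D^*$ cannot lie inside $A$; moreover it cannot be pulled into $A$ by exchanging points, and the set at which the pulling gets stuck has many exchanges that leave $\mathcal H$. This suggests the following definition. Call $G\in\mathcal H_S$ with $i=|G\cap S|$ \emph{sparse} if there is $R\subseteq A\setminus G$ with $|R|\ge r-t+1+i$ such that no $i$-subset $C$ of $R$ has $(G\cap A)\cup C\in\mathcal H$. Let $\mathcal V$ be the family of sparse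 sets.

\begin{lemma}\label{lem:many}
$|\mathcal D^*|\le|\mathcal V|$.
\end{lemma}

\begin{proof}
Members of $\mathcal V$ meet $S$ and members of $\mathcal D^*$ do not, so the families are disjoint. By Lemma~\ref{lem:full} it suffices to show that every full tuple $(Z,G_2,\dots,G_t)$ with $Z\in\mathcal D^*$ contains a sparse set. Consider the full tuples $(Z,G_2',\dots,G_t')$ in which each $G_j'$ equals $G_j$ or is contained in $A$; the given tuple is one of them. Choose one that covers as few points of $S$ as possible.

Some $G_j'$ meets $S$. Otherwise take $C$ and $Y$ with $(Z\setminus C)\cup Y\in\mathcal Q$ as in the definition of $\mathcal D^*$; the sets $(Z\setminus C)\cup Y,G_2',\dots,G_t'$ are pairwise disjoint $h$-sets in $\mathcal K$ covering $th$ points, contrary to \eqref{eq:save}.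

Fix such a $j$. Then $G_j'=G_j$. Let $i=|G_j\cap S|$ and let $R$ be the set of points of $A$ not covered by the chosen tuple. The tuple misses $n-1-th=r-1$ points of $[n-1]$, at most $t-2-i$ of them in $S$, so $|R|\ge r-t+1+i$. If an $i$-subset $C$ of $R$ had $(G_j\cap A)\cup C\in\mathcal H$, then putting this subset of $A$ in the place of $G_j'$ would give a full tuple of the kind considered that covers $i$ fewer points of $S$. So $G_j$ is sparse.
\end{proof}

\begin{lemma}\label{lem:sparse}
If $G$ is sparse, then $1-f(G)\ge\varepsilon$.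
\end{lemma}

\begin{proof}
Let $i$ and $R$ be as in the definition, and put $c=r-t+1\ge2$, so that $b-h=c+(t-1)h$. Since $\mathcal D^\circ\subseteq\mathcal H$, no $i$-subset of $R$ is counted by $f(G)$. Therefore
\[
1-f(G)\ge\frac{\binom{c+i}i}{\binom{b-h+i}i}=\prod_{j=1}^i\frac{c+j}{c+(t-1)h+j}\ge\rho^{\,i}\ge\rho^{\,t-2},\qquad\rho=\frac{c+1}{b-h+1}\in(0,1),
\]
because the factors increase with $j$, the first one is $\rho$, and $i\le|S|=t-2$. Bernoulli's inequality $(1-x)^d\ge1-dx$ for $0\le x\le1$ and integers $d\ge1$, applied with $x=1-\rho=\frac{(t-1)h}{b-h+1}$, gives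
\[
\rho^{\,t-2}\ge1-\frac{(t-1)(t-2)h}{b-h+1}.
\]
The right side is at least $\varepsilon=1-\beta^{t-1}h/b$ if and only if $(t-1)(t-2)\,b\le\beta^{t-1}(b-h+1)$, that is,
\[
\beta^{t-1}(h-1)\le\bigl(\beta^{t-1}-(t-1)(t-2)\bigr)b .
\]
The left side is less than $b$ because $\varepsilon>0$. On the right, $\beta^{t-1}-(t-1)(t-2)\ge d_t$ with $d_t=2^{t-1}-(t-1)(t-2)$, and $d_t\ge2$ for $t\ge3$, since $d_3=2$ and $d_{t+1}-d_t=2^{t-1}-2(t-1)\ge0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rec} for $t\ge3$]
It remains to prove \eqref{eq:want} when $\varepsilon>0$. By Lemmas~\ref{lem:sparse} and~\ref{lem:many}, $\sum_{G\in\mathcal H_S}(1-f(G))\ge\varepsilon|\mathcal V|\ge\varepsilon|\mathcal D^*|$. With \eqref{eq:negative},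
\[
\sum_{Z\in\mathcal H}w(Z)=\varepsilon|\mathcal D^\circ|+\varepsilon|\mathcal D^*|-\sum_{G\in\mathcal H_S}\bigl(\beta^{\kappa(G)}-1\bigr)\le\varepsilon|\mathcal D^\circ|-\theta W=\theta\Bigl[\varepsilon\binom bh-W\Bigr].
\]
Now \eqref{eq:main} and \eqref{eq:identity} give $M(n)\le M'+\theta(a_h-a_{h-1})$.
\end{proof}

\section{Unimodality and the proofs of the theorems}\label{sec:end}

When $a_h>a_{h-1}$, Proposition~\ref{prop:rec} gives $M(n)\le M(n-t)+a_h-a_{h-1}$, and this is the desired bound $a_h$ only if $M(n-t)=a_{h-1}$, that is, if $a_{h-1}$ is the largest of $a_0,\dots,a_{h-1}$. The next lemma supplies this. Recall $g_h$ from Theorem~\ref{thm:optimal}.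

\begin{lemma}\label{lem:unimodal}
For $h\ge1$ we have $a_h>a_{h-1}$ if and only if $g_h<1$. If $h\ge2$ and $a_h>a_{h-1}$, then $a_{h-1}>a_{h-2}$.
\end{lemma}

\begin{proof}
Let $N=r+th$. Since $N-t-h=r+(t-1)(h-1)-1\ge0$, we have $\binom{N-t}h>0$, and the second form of \eqref{eq:identity} reads $a_h-a_{h-1}=pv\binom{N-t}h(1-g_h)$. This proves the first claim. Next, $\binom{N-t}{h-1}/\binom{N-t}h=h/(N-t-h+1)$, and $\binom{\ell}{h-1}/\binom{\ell-1}{h-1}=\bigl(1-\frac{h-1}{\ell}\bigr)^{-1}$ for $\ell\ge h$. Applying the latter with $\ell=N-t+j=r+j+t(h-1)$ for $j=1,\dots,t-1-k$ gives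
\begin{equation}\label{eq:ratio}
\frac{\binom{N-k-1}{h-1}}{\binom{N-t}h}=\frac h{r-t+1+(t-1)h}\ \prod_{j=1}^{t-1-k}\Bigl(1-\frac{h-1}{r+j+t(h-1)}\Bigr)^{-1}.
\end{equation}
Each factor of the product is nondecreasing in $h$, because $\frac{h-1}{r+j+t(h-1)}$ is. If $r\ge t-1$, the first factor is also nondecreasing in $h$; then $g_h$ is nondecreasing, and $g_h<1$ implies $g_{h-1}<1$. If $r\le t-2$, the denominator of the first factor is at least $r>0$ and less than $(t-1)h$, so the factor exceeds $\frac1{t-1}$. The term $k=t-1$ alone then gives $g_h>\frac{\beta^{t-1}-1}{t-1}\ge\frac{2^{t-1}-1}{t-1}\ge1$ for all $h\ge1$, so $a_h>a_{h-1}$ never occurs.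
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:measure} and~\ref{thm:count}]
We prove \eqref{eq:goal} by induction on $n\ge r$; only the inequality $\le$ needs proof. For $n=r$ a good family has no member other than $\emptyset$, so $M(r)=p^r=a_0$. Let $n>r$. If $t\nmid n-r$, then $M(n)=M(n-1)$ by Lemma~\ref{lem:nondiv}, and the same values of $h$ are admissible for $n$ and $n-1$. Let $n=r+th$ with $h\ge1$. By induction $M(n-t)=\max_{0\le j\le h-1}a_j$. If $a_h\le a_{h-1}$, Proposition~\ref{prop:rec} gives $M(n)\le M(n-t)$. If $a_h>a_{h-1}$, then $a_{h-1}>\dots>a_0$ by Lemma~\ref{lem:unimodal}, so $M(n-t)=a_{h-1}$ and Proposition~\ref{prop:rec} gives $M(n)\le a_{h-1}+(a_h-a_{h-1})=a_h$. In both cases $M(n)\le\max_{0\le j\le h}a_j$. This proves Theorem~\ref{thm:measure}, and the case $p=\frac12$, multiplied by $2^n$, is Theorem~\ref{thm:count}.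
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:optimal}]
By Lemma~\ref{lem:unimodal} the set of $h\ge1$ with $g_h<1$ is an initial segment of the positive integers; the sequence $a_h=\mu_p(\mathcal F_h)$ increases strictly along it and is nonincreasing afterwards. This gives the first claim. For $p=\frac12$ we have $a_0=2^{-r}$ and $a_1=(r+t+1)2^{-r-t}$, so $a_1\le a_0$ if and only if $r\le2^t-t-1$. In that case the initial segment is empty and the maximum is $2^na_0=2^{n-r}$. Otherwise $h=1$, which is admissible because $n\ge r+t$, gives a family with more than $2^{n-r}$ members.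
\end{proof}

\begin{remark}
Formula \eqref{eq:ratio} shows a contrast between $t=2$ and $t\ge3$. For $t=2$ it gives $g_h=(\beta-1)h/(r-1+h)$, so for $p=\frac12$ and $r\ge2$ the largest admissible $h$ is optimal. For $t\ge3$, the term $k=t-1$ shows that $g_h<1$ implies $(\beta^{t-1}-t)h<r-t+1$, so the $h$ singled out in Theorem~\ref{thm:optimal} is bounded in terms of $r$ and $t$, however large $n$ is.
\end{remark}

\begin{remark}
The hypothesis $p\le\frac12$ enters in each exchange (Lemmas~\ref{lem:exchange}, \ref{lem:chain}(c) and~\ref{lem:full}), where it makes promoting a set worth at least as much as deleting one, and as $\beta\ge2$ in Section~\ref{sec:balance} and Lemma~\ref{lem:unimodal}. Some restriction on $p$ is necessary. Let $n=6$, $t=3$, $r=1$, so that $h\in\{0,1\}$, and let $\mathcal P$ consist of all subsets of $[6]$ of size at most $1$ and all pairs in $[5]$. Three members covering the point $6$ include $\{6\}$ and cover at most $5$ points, so $\mathcal P$ is good. With $x=u/p$, counting sets by size gives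
\[
\nu_{[6]}(\mathcal P)=p^6(1+6x+10x^2),\qquad a_1=p^6(1+6x+9x^2+4x^3),\qquad a_0=p^6(1+x)^5.
\]
For $p>\frac45$ we have $x<\frac14$, hence $x^2>4x^3$ and $x>10x^3+5x^4+x^5$, so $\nu_{[6]}(\mathcal P)$ exceeds both $a_1$ and $a_0$, and the bound of Theorem~\ref{thm:measure} fails.
\end{remark}

\begin{thebibliography}{1}

\bibitem{intersection}
\emph{Families of finite sets satisfying an intersection condition},
\texttt{https://\allowbreak core-cms.\allowbreak prod.\allowbreak aop.\allowbreak cambridge.\allowbreak org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 1490979153CAC92C6D59C032CBA39B9A/\allowbreak S0004972700036777a.pdf/\allowbreak families\_\allowbreak of\_\allowbreak finite\_\allowbreak sets\_\allowbreak satisfying\_\allowbreak an\_\allowbreak intersection\_\allowbreak condition.pdf}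

\end{thebibliography}
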